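\title{Set systems with two intersection residues:\\ $2$-independence holds only for prime power moduli}

\begin{abstract}
Let $\mathcal F$ be a $k$-uniform family on $n$ points whose pairwise intersection sizes lie, modulo $r$, in two residue classes different from that of $k$. Conjecture $D(r)$ asserts that the rows of the inclusion matrix of $\mathcal F$ against pairs of points are linearly independent, so that $|\mathcal F|\le\binom n2$. This is known when $r$ is a prime power. We show that $D(r)$ fails for every other $r$. For $r=6$ there is a counterexample with $42$ sets of size $26$ on $78$ points, which can be checked by hand. For a product of two primes $p<\ell$ the sets are indexed by the points and hyperplanes of a projective space in characteristic $p$, and the ground set consists of Hermitian forms, taken with multiplicities that are chosen modulo $\ell$ by a counting argument and modulo $p$ by modular representation theory.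
\end{abstract}

\section{Introduction}

Let $X$ be a set of $n$ points and let $\mathcal F$ be a family of subsets of $X$. For an integer $s\ge0$, the \emph{inclusion matrix} $I(\mathcal F,s)$ has its rows indexed by the members $F\in\mathcal F$ and its columns indexed by the $s$-subsets $S\subseteq X$; the $(F,S)$ entry is $1$ if $S\subseteq F$ and $0$ otherwise. The family is \emph{$s$-independent} if the rows of $I(\mathcal F,s)$ are linearly independent over the reals. There are $\binom ns$ columns, so an $s$-independent family has at most $\binom ns$ members. The family is \emph{$k$-uniform} if all its members have size $k$. For each integer $r\ge2$, the following statement is posed in \cite{LAMC}.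

\medskip
\noindent\textbf{Conjecture $D(r)$.} \emph{Let $n\ge k\ge2$, let $L$ be a set of two integers, neither congruent to $k$ modulo $r$, and let $\mathcal F$ be a $k$-uniform family on $n$ points such that $|E\cap F|$ is congruent modulo $r$ to an element of $L$ for all distinct $E,F\in\mathcal F$. Then $\mathcal F$ is $2$-independent, and consequently $|\mathcal F|\le\binom n2$.}
\medskip

The hypothesis says that, modulo $r$, the numbers $|E\cap F|$ take at most two values for $E\ne F$ and a third value for $E=F$. For $r\ge3$ the family of all $2$-subsets, with $L=\{0,1\}$, satisfies it and has exactly $\binom n2$ members. The condition on $k$ cannot be dropped: without it, $r=2$ and $L=\{0,1\}$ would admit the $20$ triples of a $6$-point set, and $20>\binom62$.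

For a prime $r$ the conjecture has a short proof, given in Section~\ref{sec:shape}: one evaluates the quadratic polynomial with root set $L$ at the intersection sizes. The proof breaks down only when this polynomial vanishes at $k$ modulo $r$, which requires zero divisors. Prime powers have zero divisors, and yet it is known that $D(r)$ holds whenever $r$ is a prime power. One could therefore guess that zero divisors obstruct the proof and not the statement, and that $D(r)$ holds for every $r\ge2$. This guess is wrong at the first modulus that is not a prime power.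

\begin{theorem}\label{thm:six}
Conjecture $D(6)$ fails. There is a $26$-uniform family of $42$ sets on $78$ points whose pairwise intersection sizes are all congruent to $0$ or $5$ modulo $6$ \textup{(}while $26\equiv2$\textup{)}, and which is not $2$-independent.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $r\ge2$. Conjecture $D(r)$ holds if and only if $r$ is a prime power.
\end{theorem}

The ``if'' part of Theorem~\ref{thm:main} is the known result mentioned above; we quote it and do not reprove it. We prove the ``only if'' part. Our examples violate $2$-independence. We make no claim that they violate the bound $|\mathcal F|\le\binom n2$; in Theorem~\ref{thm:six}, $42$ is far below $\binom{78}2=3003$.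

Section~\ref{sec:shape} determines the shape of a counterexample, reduces Theorem~\ref{thm:main} to products of two primes, and isolates the source of linear dependence used throughout. Section~\ref{sec:six} proves Theorem~\ref{thm:six} and needs nothing beyond arithmetic modulo $21$. Section~\ref{sec:herm} sets up the general construction and reduces it to two statements, one modulo $\ell$ (Section~\ref{sec:ell}) and one modulo $p$ (Sections~\ref{sec:p} and~\ref{sec:identity}). The only deep result used is Steinberg's theorem on simple modules of $\mathrm{SL}_d(\mathbb F_q)$, recalled in Section~\ref{sec:identity}.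

For a statement $\mathcal A$ we write $[\mathcal A]=1$ if $\mathcal A$ holds and $[\mathcal A]=0$ otherwise.

\section{The shape of a counterexample}\label{sec:shape}

A \emph{dependency} of $\mathcal F$ is a nonzero real vector $(c_F)_{F\in\mathcal F}$ with $\sum_Fc_F[S\subseteq F]=0$ for every $2$-subset $S$ of $X$. Thus $\mathcal F$ is $2$-independent if and only if it has no dependency. Uniformity makes a dependency descend from pairs to points.

\begin{lemma}\label{lem:descend}
Let $\mathcal F$ be $k$-uniform with $k\ge2$ and let $(c_F)$ be a dependency. Then $\sum_Fc_F[i\in F]=0$ for every point $i$, and $\sum_Fc_F\,f(|E\cap F|)=0$ for every $E\subseteq X$ and every real polynomial $f$ of degree at most $2$.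
\end{lemma}

\begin{proof}
Summing the defining equations over the pairs $S$ containing $i$ gives $(k-1)\sum_Fc_F[i\in F]=0$, and $k\ne1$. Summing the first assertion over all $i\in X$ gives $k\sum_Fc_F=0$, and summing it over $i\in E$ gives $\sum_Fc_F|E\cap F|=0$. Summing the defining equations over the pairs $S\subseteq E$ gives $\sum_Fc_F\binom{|E\cap F|}2=0$. The polynomials $1$, $x$, $\binom x2$ span the polynomials of degree at most $2$.
\end{proof}

\begin{proposition}\label{prop:divides}
Let $\mathcal F$, $k$ and $L=\{l_1,l_2\}$ satisfy the hypotheses of $D(r)$. If $\mathcal F$ is not $2$-independent, then $r$ divides $(k-l_1)(k-l_2)$.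
\end{proposition}

\begin{proof}
The matrix $I(\mathcal F,2)$ is integral, so there is a dependency whose entries are integers with greatest common divisor $1$. Let $f(x)=(x-l_1)(x-l_2)$ and $E\in\mathcal F$. Since $r\mid f(|E\cap F|)$ for $F\neq E$, Lemma~\ref{lem:descend} gives $r\mid c_Ef(k)$. Hence $r/\gcd(r,f(k))$ divides every $c_E$, and so it equals $1$.
\end{proof}

If $r$ is prime, then $r$ divides neither $k-l_1$ nor $k-l_2$, and $D(r)$ follows. If $r=p\ell$ with distinct primes $p$ and $\ell$, the proposition prescribes $L$: one element is congruent to $k$ modulo $p$ but not modulo $\ell$, and the other is congruent to $k$ modulo $\ell$ but not modulo $p$. Any two members of a counterexample look equal modulo one prime and are told apart by the other. This case is the only one that we need to treat.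

\begin{lemma}\label{lem:blowup}
If $r'$ divides $r$ and $D(r')$ fails, then $D(r)$ fails.
\end{lemma}

\begin{proof}
Let $\mathcal F,k,L$ be a counterexample to $D(r')$ with dependency $(c_F)$, and put $t=r/r'$. Replace every point by $t$ copies. Sizes and intersection sizes are multiplied by $t$, and $x\equiv x'\pmod{r'}$ holds if and only if $tx\equiv tx'\pmod r$, so the new family satisfies the hypotheses of $D(r)$ with $tk$ and $tL$. A pair of new points consists of copies of two distinct points $i,j$ or of two copies of one point $i$. The required equation is $\sum_Fc_F[\{i,j\}\subseteq F]=0$ in the first case and $\sum_Fc_F[i\in F]=0$ in the second, where it holds by Lemma~\ref{lem:descend}.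
\end{proof}

A counterexample needs a reason to be dependent that survives whatever we do to satisfy the congruences. The following observation supplies one.

\begin{lemma}\label{lem:dual}
Let $\mathcal P,\mathcal P^*$ be disjoint nonempty finite sets, let $\mathcal B$ be a finite set, and for each $\beta\in\mathcal B$ let $X_\beta\subseteq\mathcal P$ and $X_\beta^*\subseteq\mathcal P^*$ be given such that
\[
|X_\beta\cap X_\gamma|=|X^*_\beta\cap X^*_\gamma|\qquad\text{for all distinct }\beta,\gamma\in\mathcal B .
\]
Put $E_P=\{\beta:P\in X_\beta\}$ for $P\in\mathcal P$ and $E^*_\pi=\{\beta:\pi\in X^*_\beta\}$ for $\pi\in\mathcal P^*$. If these $|\mathcal P|+|\mathcal P^*|$ subsets of $\mathcal B$ are distinct, then they form a family that is not $2$-independent.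
\end{lemma}

\begin{proof}
The pair $\{\beta,\gamma\}$ lies in $|X_\beta\cap X_\gamma|$ of the sets $E_P$ and in $|X_\beta^*\cap X_\gamma^*|$ of the sets $E^*_\pi$. So the vector with entries $+1$ at the $E_P$ and $-1$ at the $E_\pi^*$ is a dependency.
\end{proof}

In both constructions $\mathcal P$ and $\mathcal P^*$ are the points and the hyperplanes of a finite projective space, and we have a supply of ``blocks'' $X\subseteq\mathcal P$ with ``duals'' $X^*\subseteq\mathcal P^*$ such that $|X\cap Y|=|X^*\cap Y^*|$ for any two blocks, equal or not. Each block may then be used with any multiplicity, and Lemma~\ref{lem:dual} still applies. All the work goes into choosing the multiplicities so that the intersection sizes follow the pattern forced by Proposition~\ref{prop:divides}.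

\section{A counterexample modulo $6$}\label{sec:six}

\subsection*{The plane} Let $D=\{3,6,7,12,14\}\subseteq\mathbb Z_{21}$. The differences $d-d'$ with $d>d'$ are $3,4,9,11,1,6,8,5,7,2$, and together with their negatives they give every nonzero residue exactly once. Call the elements of $\mathbb Z_{21}$ \emph{points} and the translates $D+i$ \emph{lines}. A point $P$ lies on the five lines $D+i$ with $i\in P-D$. Two distinct points $P,P'$ lie on exactly one line, because $P-P'=d-d'$ has one solution, and two distinct lines $D+i$, $D+j$ meet in exactly one point, because $d-d'=j-i$ has one solution. Moreover $4D=\{12,3,7,6,14\}=D$, so the maps $x\mapsto4^sx+g$ permute the lines.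

\subsection*{Blocks and their duals} A \emph{block} is a $7$-subset $B$ of $\mathbb Z_{21}$ that meets every line in $1$ or $3$ points. (The line through two points of $B$ then contains exactly one more point of $B$, so $B$ is a Fano plane inside the plane of order $4$.) Its dual is $B^*=\{i:|B\cap(D+i)|=3\}$, so that
\begin{equation}\label{eq:six-section}
\sum_{P\in D+i}[P\in B]=1+2\,[i\in B^*].
\end{equation}
For blocks $B,C$, possibly equal, we claim that
\begin{equation}\label{eq:six-dual}
|B\cap C|=|B^*\cap C^*|.
\end{equation}
By \eqref{eq:six-section}, $4|B^*\cap C^*|=\sum_i(|B\cap(D+i)|-1)(|C\cap(D+i)|-1)$. A pair $(P,P')\in B\times C$ lies on five lines if $P=P'$ and on one line otherwise, so $\sum_i|B\cap(D+i)|\,|C\cap(D+i)|=49+4|B\cap C|$. Also $\sum_i|B\cap(D+i)|=\sum_i|C\cap(D+i)|=35$. The sum is therefore $49+4|B\cap C|-35-35+21=4|B\cap C|$.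

We use two kinds of blocks. The first are the residue classes $\Gamma_c=\{x:x\equiv c\bmod3\}$, $c=0,1,2$. The elements of $D$ are $0,0,1,0,2$ modulo $3$, so
\begin{equation}\label{eq:gamma}
|\Gamma_c\cap(D+i)|=3\ \text{ if }i\equiv c\pmod3,\qquad|\Gamma_c\cap(D+i)|=1\ \text{ otherwise.}
\end{equation}
The second kind comes from $B_0=\{0,1,3,6,7,9,17\}$. The number $|B_0\cap(D+i)|$ counts the $b\in B_0$ with $i\in b-D$, and the sets $b-D$ are
\begin{gather*}
\{18,15,14,9,7\},\ \{19,16,15,10,8\},\ \{0,18,17,12,10\},\ \{3,0,20,15,13\},\\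
\{4,1,0,16,14\},\ \{6,3,2,18,16\},\ \{14,11,10,5,3\}.
\end{gather*}
Each of $0,3,10,14,15,16,18$ occurs three times and each of the other fourteen residues occurs once. So $B_0$ is a block, and so are its images $4^sB_0+g$ for $s\in\{0,1,2\}$ and $g\in\mathbb Z_{21}$.

\subsection*{Multiplicities} For $\delta\ne0$ let $m(\delta)=m(-\delta)$ be the number of pairs $(b,b')\in B_0^2$ with $b-b'=\delta$. Listing the $21$ unordered pairs in $B_0$ gives
\[
\begin{array}{c|cccccccccc}
\delta&1&2&3&4&5&6&7&8&9&10\\\hline
m(\delta)&2&2&3&2&2&3&2&2&1&2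
\end{array}
\]
Two points $P\ne P'$ with difference $\delta$ lie in $4^sB_0+g$ for $\sum_{s}m(4^{-s}\delta)$ of the $63$ pairs $(s,g)$. Up to sign, multiplication by $4$ has the orbits $\{1,4,5\}$, $\{2,8,10\}$, $\{3,6,9\}$, $\{7\}$. The sum is therefore $3+3+1=7$ if $3\mid\delta$, and $6$ otherwise. A single point lies in $4^sB_0+g$ for $21$ pairs $(s,g)$. Adding $h$ copies of each $\Gamma_c$ raises the counts $7$ and $21$ by $h$ and leaves the count $6$ unchanged; the choice $h=5$ makes $7+h\equiv6\pmod6$.

So let $\mathcal B$ be the multiset of the $63$ blocks $4^sB_0+g$ together with five copies of each of $\Gamma_0,\Gamma_1,\Gamma_2$. It has $78$ elements and serves as the ground set. Put $E_P=\{B\in\mathcal B:P\in B\}$ and $E_i^*=\{B\in\mathcal B:i\in B^*\}$ for $P,i\in\mathbb Z_{21}$.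

\begin{proof}[Proof of Theorem~\ref{thm:six}]
The counts above say that
\[
|E_P\cap E_{P'}|=6+6\,[P\equiv P'\bmod3]+14\,[P=P'].
\]
In particular $|E_P|=26$. Identity \eqref{eq:six-section} determines all remaining intersection sizes. Put $c(i,P)=3$ if $P\equiv i\pmod3$ and $c(i,P)=1$ otherwise; by \eqref{eq:gamma} this is the number of points of $D+i$ congruent to $P$ modulo $3$. Summing \eqref{eq:six-section} over the blocks $B\in E_P$ gives
\[
26+2|E_i^*\cap E_P|=\sum_{P'\in D+i}|E_{P'}\cap E_P|=30+6c(i,P)+14[P\in D+i],
\]
that is, $|E_i^*\cap E_P|=2+3c(i,P)+7[P\in D+i]$. Summing \eqref{eq:six-section} over all of $\mathcal B$ gives $78+2|E_i^*|=5\cdot26$, so $|E^*_i|=26$. Summing it over the blocks $B\in E_j^*$ with $j\neq i$, and using that $D+i$ and $D+j$ share one point, gives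
\[
26+2|E_i^*\cap E_j^*|=\sum_{P\in D+i}|E_j^*\cap E_P|=10+3\sum_{P\in D+i}c(j,P)+7 .
\]
By \eqref{eq:gamma} the last sum is $3+3+3+1+1=11$ if $i\equiv j\pmod3$ and $3+1+1+1+1=7$ otherwise, so $|E_i^*\cap E_j^*|$ is $12$ or $6$. In summary:
\[
\begin{array}{l|c|c|c}
\text{pair of sets indexed by}&\text{intersection size}&\bmod\ 2&\bmod\ 3\\\hline
\text{one point, or one line}&26&0&2\\
\text{two points, or two lines}&6,\ 12&0&0\\
\text{a point on a line}&12,\ 18&0&0\\
\text{a point off a line}&5,\ 11&1&2
\end{array}
\]
No intersection of differently indexed sets has size $26$, so the $42$ sets are distinct, and the hypotheses of $D(6)$ hold with $n=78$, $k=26$, $L=\{0,5\}$. By \eqref{eq:six-dual} and Lemma~\ref{lem:dual} the family is not $2$-independent.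
\end{proof}

The last two columns of the table are the model for the general case. Modulo $2$, the characteristic of the plane, every entry agrees with $k$ except that of a nonincident point and line. Modulo $3$, that entry is the only one that agrees with $k$.

\section{Hermitian varieties and their duals}\label{sec:herm}

Fix primes $p<\ell$; in particular $\ell$ is odd. We need blocks with analogues of \eqref{eq:six-section} and \eqref{eq:six-dual}, in a supply rich enough that multiplicities can be chosen modulo $p$ and modulo $\ell$ separately. Zero sets of Hermitian forms have these properties.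

\subsection*{Parameters} Put $d=p$ if $p$ is odd and $d=3$ if $p=2$. Then $d$ is odd and $3\le d\le\ell$. Choose $a\ge1$ such that $\ell$ divides $Q-1$, where $Q=p^a$ (for instance $a=\ell-1$). Put $q=Q^2$ and $K=\mathbb F_q$. For $c\in K$ let $\bar c=c^Q$, $\operatorname{Tr}(c)=c+\bar c$ and $N(c)=c\bar c$. Recall that $c\mapsto\bar c$ is an involution with fixed field $\mathbb F_Q$, that $\operatorname{Tr}:K\to\mathbb F_Q$ is $\mathbb F_Q$-linear and onto, with a one-dimensional kernel, and that $N$ maps $K^*$ onto $\mathbb F_Q^*$ with fibers of size $Q+1$.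

Let $V=K^d$, with column vectors and $y\cdot x=y^\top x$. \emph{Points} are the subspaces $P=\langle x\rangle$, $x\neq0$, and \emph{hyperplanes} are the subspaces $\pi_y=\{x:y\cdot x=0\}$, $y\ne0$; we write $P\in\pi$ for incidence. A subspace of dimension $m$ contains $[m]_q=(q^m-1)/(q-1)$ points. There are $v=[d]_q$ points and $v$ hyperplanes; a hyperplane has $[d-1]_q$ points and two distinct hyperplanes share $[d-2]_q$ points.

\subsection*{Hermitian forms} A matrix $H$ over $K$ is \emph{Hermitian} if $\bar H^\top=H$. It defines the pairing $\langle x,x'\rangle_H=x^\top H\bar x'$ and the form $H[x]=\langle x,x\rangle_H\in\mathbb F_Q$, and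
\begin{equation}\label{eq:polar}
H[x+x']=H[x]+\operatorname{Tr}\langle x,x'\rangle_H+H[x'],\qquad H[cx]=N(c)H[x].
\end{equation}
If $H[x]=0$ for all $x$, then $\operatorname{Tr}(c\langle x,x'\rangle_H)=0$ for all $c,x,x'$, so $H=0$; thus the form determines the matrix. If $H$ is invertible (\emph{nondegenerate}), we can pick $x$ with $H[x]\neq0$ and pass to its orthogonal complement; by induction, $H[x]=\sum_b\delta_bN(x_b)$ with $\delta_b\in\mathbb F_Q^*$ in suitable coordinates.

Let $\mathcal H$ be the set of invertible Hermitian $d\times d$ matrices. For $H\in\mathcal H$ the matrix $H^{-\top}$ is again in $\mathcal H$, and we put $H^*[y]=y^\top H^{-\top}\bar y$. The block and its dual are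
\[
X_H=\{\langle x\rangle:H[x]=0\},\qquad X_H^*=\{\pi_y:H^*[y]=0\},
\]
with indicator functions $\chi_H(P)$ and $\chi_H^*(\pi)$. If $y=H\bar w$, then $\pi_y$ is the orthogonal complement of $w$ and $H^*[y]=H[w]$, so $X^*_H$ consists of the orthogonal complements of the points of $X_H$. The group $\mathrm{GL}_d(K)$ acts on $\mathcal H$ by $gH=g^{-\top}H\bar g^{-1}$. Since $(gH)^{-\top}=gH^{-\top}\bar g^\top$,
\begin{equation}\label{eq:action}
(gH)[x]=H[g^{-1}x],\qquad(gH)^*[y]=H^*[g^\top y].
\end{equation}
As $g\pi_y=\pi_{g^{-\top}y}$, this says $X_{gH}=gX_H$ and $X^*_{gH}=gX_H^*$.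

\begin{lemma}\label{lem:herm}
Let $H,H'\in\mathcal H$, possibly equal, and let $\pi$ be a hyperplane.
\begin{enumerate}
\item[(i)] $|X_H\cap X_{H'}|=|X_H^*\cap X^*_{H'}|$.
\item[(ii)] $|X_H|=\theta$, where $\theta=\dfrac{(Q^d+1)(Q^{d-1}-1)}{q-1}$, and $v-\theta=Q^{d-1}\dfrac{Q^d+1}{Q+1}$.
\item[(iii)] $\displaystyle\sum_{P\in\pi}\chi_H(P)=\eta-Q^{d-2}\chi_H^*(\pi)$, where $\eta=\dfrac{(Q^{d-1}-1)(Q^{d-2}+1)}{q-1}$.
\end{enumerate}
\end{lemma}

Parts (i) and (iii) are the analogues of \eqref{eq:six-dual} and \eqref{eq:six-section}. All three come from one fact: up to a constant, the Fourier transform exchanges the zero set of $H$ with the zero set of $H^*$.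

\begin{proof}
Let $\psi$ be a nontrivial additive character of $\mathbb F_Q$, so that $\sum_{z\in\mathbb F_Q^*}\psi(z\delta)$ equals $Q-1$ for $\delta=0$ and $-1$ otherwise. For $f:V\to\mathbb C$ put $\hat f(y)=\sum_xf(x)\psi(\operatorname{Tr}(y\cdot x))$. The maps $x\mapsto\psi(\operatorname{Tr}(y\cdot x))$ are the characters of the additive group $V$, so Parseval's identity reads $\sum_y\hat f(y)\overline{\hat f'(y)}=q^d\sum_xf(x)\overline{f'(x)}$. Put
\[
g_H(x)=Q\,[H[x]=0]-1=\sum_{z\in\mathbb F_Q^*}\psi(zH[x]),\qquad g^*_H(y)=Q\,[H^*[y]=0]-1 .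
\]
For $\delta\in\mathbb F_Q^*$ we have $\sum_{c\in K}\psi(\delta N(c))=1-(Q+1)=-Q$, so diagonalizing $H$ gives $\sum_x\psi(zH[x])=(-Q)^d$ for $z\in\mathbb F_Q^*$. Given $y$, complete the square: let $w$ satisfy $zH\bar w=y$. By \eqref{eq:polar}, $zH[x+w]=zH[x]+\operatorname{Tr}(y\cdot x)+zH[w]$, and $H^*[y]=H^*[zH\bar w]=z^2H[w]$. Hence
\[
\sum_x\psi\bigl(zH[x]+\operatorname{Tr}(y\cdot x)\bigr)=(-Q)^d\,\psi(-z^{-1}H^*[y]),
\]
and summing over $z$ gives
\begin{equation}\label{eq:fourier}
\hat g_H=(-Q)^dg_H^* .
\end{equation}

(i) At $y=0$, \eqref{eq:fourier} gives $\sum_xg_H(x)=(-Q)^d(Q-1)$. The same holds for $g_H^*=g_{H^{-\top}}$. So all the forms $H,H',H^*,H'^*$ have the same number $Z$ of zeros in $K^d$. Parseval's identity and $(-Q)^{2d}=q^d$ give $\sum_xg_Hg_{H'}=\sum_yg^*_Hg^*_{H'}$. The left side is $Q^2Z_{12}-2QZ+q^d$, where $Z_{12}=1+(q-1)|X_H\cap X_{H'}|$ is the number of common zeros, and the right side is the same expression with $Z^*_{12}=1+(q-1)|X^*_H\cap X^*_{H'}|$.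

(ii) Since $d$ is odd, $QZ-Q^{2d}=-Q^d(Q-1)$. So $Z-1=Q^{2d-1}-Q^d+Q^{d-1}-1=(Q^d+1)(Q^{d-1}-1)$, and $(q-1)(v-\theta)=Q^{2d}-Z=Q^{d-1}(Q-1)(Q^d+1)$.

(iii) Let $\pi=\pi_y$ and let $Z_\pi$ be the number of zeros of $H$ in $\pi$. Since $[y\cdot x=0]=q^{-1}\sum_{c\in K}\psi(\operatorname{Tr}(c\,y\cdot x))$,
\[
QZ_\pi-q^{d-1}=\sum_{x\in\pi}g_H(x)=q^{-1}\sum_{c\in K}\hat g_H(cy)=-Q^{d-2}\bigl[(Q-1)+(q-1)(Q\chi^*_H(\pi)-1)\bigr].
\]
Hence $Z_\pi-1=Q^{2d-3}+Q^{d-1}-Q^{d-2}-1-(q-1)Q^{d-2}\chi_H^*(\pi)$, and the first four terms equal $(Q^{d-1}-1)(Q^{d-2}+1)$.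
\end{proof}

The choice $Q\equiv1\pmod\ell$ makes these constants collapse. We have $[m]_q=1+q+\dots+q^{m-1}\equiv m$. For odd $j$, the quotient $(Q^j+1)/(Q+1)$ is an alternating sum of $j$ powers of $Q$, hence $\equiv1$, and $(Q^{d-1}-1)/(Q-1)\equiv d-1$. Therefore
\begin{equation}\label{eq:modell}
[m]_q\equiv m,\qquad v\equiv d,\qquad\theta\equiv\eta\equiv d-1,\qquad Q^{d-2}\equiv1\pmod\ell .
\end{equation}

\subsection*{Weights} A \emph{weight} is a function $w:\mathcal H\to\mathbb Z_{\ge0}$, that is, a multiset of forms. Put
\begin{gather*}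
A_w(P,P')=\sum_Hw_H\chi_H(P)\chi_H(P'),\qquad A^*_w(\pi,\pi')=\sum_Hw_H\chi^*_H(\pi)\chi^*_H(\pi'),\\
B_w(\pi,P)=\sum_Hw_H\chi^*_H(\pi)\chi_H(P).
\end{gather*}
These are the intersection sizes of the sets $E_P$, $E_\pi^*$ of Lemma~\ref{lem:dual} when each $H$ is taken $w_H$ times. The weight is \emph{uniform of degree $k$} if $A_w(P,P)=A_w^*(\pi,\pi)=k$ for all $P$ and $\pi$. By Lemma~\ref{lem:herm}, $\sum_PA_w(P,P)=\theta\sum_Hw_H=\sum_\pi A^*_w(\pi,\pi)$, and both sums have $v$ terms. So:
\begin{equation}\label{eq:uniform}
\text{if $A_w(P,P)$ and $A_w^*(\pi,\pi)$ are both constant, then $w$ is uniform.}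
\end{equation}
The next two propositions generalize the last two columns of the table in Section~\ref{sec:six}.

\begin{proposition}\label{prop:ell}
There are a uniform weight $w$ of some degree $k$ and an integer $u\not\equiv0\pmod\ell$ such that, modulo $\ell$,
\[
A_w(P,P')\equiv A_w^*(\pi,\pi')\equiv k-u\quad(P\neq P',\ \pi\ne\pi'),\qquad B_w(\pi,P)\equiv k-u\,[P\in\pi].
\]
\end{proposition}

\begin{proposition}\label{prop:p}
There is a uniform weight $w$ of some degree $k$ such that, modulo $p$,
\[
A_w(P,P')\equiv A_w^*(\pi,\pi')\equiv k\quad(\text{all }P,P',\pi,\pi'),\qquad B_w(\pi,P)\equiv k-[P\notin\pi].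
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:ell} and~\ref{prop:p}]
Let $r\geq2$ not be a prime power and choose primes $p<\ell$ dividing $r$. By Lemma~\ref{lem:blowup} it suffices to show that $D(p\ell)$ fails. Let $w^{(\ell)}$ and $w^{(p)}$ be the weights of the two propositions. Choose positive integers $\alpha,\beta$ with $\alpha\equiv0$, $\beta\equiv1\pmod p$ and $\alpha\equiv1$, $\beta\equiv0\pmod\ell$, and put
\[
w=\alpha w^{(\ell)}+\beta w^{(p)}+p\ell\cdot\mathbf 1,
\]
where $\mathbf1$ is the constant weight $1$. The group $\mathrm{GL}_d(K)$ preserves $\mathbf 1$ and is transitive on points and on hyperplanes, so $\mathbf 1$ is uniform by \eqref{eq:uniform}, of positive degree since $\theta>0$. Hence $w$ is uniform of a degree $k\ge p\ell$; the third term serves only to guarantee $k\geq2$. The numbers $A_w,A_w^*,B_w,k$ are linear in $w$, so they agree with those of $w^{(\ell)}$ modulo $\ell$ and with those of $w^{(p)}$ modulo $p$.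

Take as ground set $w_H$ copies of each $H\in\mathcal H$, and let $E_P$ and $E_\pi^*$ consist of all copies of the forms $H$ with $P\in X_H$ and with $\pi\in X_H^*$, respectively. All these sets have size $k$. Choose integers $l_1,l_2$ with
\[
l_1\equiv k\ (\mathrm{mod}\ p),\quad l_1\equiv k-u\ (\mathrm{mod}\ \ell),\qquad l_2\equiv k-1\ (\mathrm{mod}\ p),\quad l_2\equiv k\ (\mathrm{mod}\ \ell).
\]
They are distinct and not congruent to $k$ modulo $p\ell$. The intersection of two differently indexed sets has size $\equiv l_2\pmod{p\ell}$ for a nonincident point and hyperplane, and $\equiv l_1$ in all other cases. In particular its size is not $k$, so the $2v$ sets are distinct, and the hypotheses of $D(p\ell)$ hold with $L=\{l_1,l_2\}$. By Lemma~\ref{lem:herm}(i), whose case $H=H'$ covers two copies of one form, Lemma~\ref{lem:dual} applies, and the family is not $2$-independent. With the known case of prime powers, the theorem follows.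
\end{proof}

\section{The weight modulo $\ell$}\label{sec:ell}

Suppose that $A_w(P,P)=k$ and $A_w(P,P')=\lambda$ for $P\ne P'$ are exact constants. Then Lemma~\ref{lem:herm}(iii) determines $B_w$ and $A_w^*$, and we shall see that \eqref{eq:modell} yields the congruences of Proposition~\ref{prop:ell} with $u=k-\lambda$. The difficulty is to have $u\not\equiv0\pmod\ell$. The constant weight $\mathbf 1$ has constant $k$ and $\lambda$, but it fails: the $Q-1$ forms $zH$, $z\in\mathbb F_Q^*$, have the same zeros, so $k$ and $\lambda$ are multiples of $Q-1$ and hence of $\ell$. We need a thinner multiset whose size contains no factor $Q-1$. We build it by induction on the dimension in steps of two, first relative to a fixed flag and then symmetrized over all flags.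

For a multiset of forms on $K^m$, let $A(P,P')$ be the number of its members vanishing at both $P$ and $P'$.

\begin{lemma}\label{lem:design}
For every odd $m\ge1$ there is a multiset $\mathcal M_m$ of nondegenerate Hermitian forms on $K^m$ such that $A(P,P)=k_m$ does not depend on $P$, $A(P,P')=\lambda_m$ does not depend on the pair $P\neq P'$, and $M_m=|\mathcal M_m|$ satisfies
\[
M_1=1,\qquad M_m=[m]_q\,[m-1]_q\,(Q+1)\,Q^{2m-3}\,M_{m-2}\quad(m\ge3).
\]
\end{lemma}

\begin{proof}
For $m=1$ take the single form $N(x)$; there is one point and $k_1=0$. Let $m\ge3$ and write vectors as $(s,x,t)\in K\times K^{m-2}\times K$. A \emph{flag} is a pair consisting of a point and a hyperplane containing it; there are $[m]_q[m-1]_q$ flags. The standard flag $\Phi_0$ consists of $P_\infty=\langle(0,0,1)\rangle$ and $\pi_\infty=\{s=0\}$. Let $U$ be a set of representatives of $K^*/\mathbb F_Q^*$, so $|U|=Q+1$. Let $\mathcal N$ be the multiset of the forms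
\[
h[x]+\operatorname{Tr}(\bar s\,(b\cdot x))+\operatorname{Tr}(\rho\bar st)+cN(s),\qquad h\in\mathcal M_{m-2},\ b\in K^{m-2},\ \rho\in U,\ c\in\mathbb F_Q .
\]
It has $M_{m-2}\,q^{m-2}(Q+1)Q$ members; letting $\rho$ range over all of $K^*$ would introduce the factor $Q-1$.

The pairing of $(s,x,t)$ with $(s',x',t')$ is $\langle x,x'\rangle_h+\bar s'\,(b\cdot x)+s\,(\bar b\cdot\bar x')+\rho\bar s't+\bar\rho s\bar t'+cs\bar s'$. If $(s,x,t)$ pairs to zero with all vectors, then pairing with $(0,0,t')$ gives $s=0$, then pairing with $(0,x',0)$ gives $x=0$, then pairing with $(s',0,0)$ gives $t=0$. So the forms are nondegenerate.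

A form of $\mathcal N$ vanishes at $(1,x,t)$ if and only if $c=-h[x]-\operatorname{Tr}(b\cdot x)-\operatorname{Tr}(\rho t)$; at $(0,x,t)$ with $x\neq0$ if and only if $h[x]=0$; and always at $P_\infty$. Write $M,k',\lambda'$ for $M_{m-2},k_{m-2},\lambda_{m-2}$. The table lists the number of members of $\mathcal N$ vanishing at both points of a pair, divided by $q^{m-2}$; in points $(0,x,t)$ we assume $x\ne0$.
\[
\begin{array}{l|l|l}
\text{first point}&\text{second point}&\text{count}/q^{m-2}\\\hline
(1,x,t)&(1,x,t)\text{ or }P_\infty&(Q+1)M\\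
(1,x,t)&(1,x,t'),\ t'\ne t&M\\
(1,x,t)&(1,x',t'),\ x'\ne x&(Q+1)Q^{-1}M\\
(1,x,t)&(0,x',t')&(Q+1)k'\\
P_\infty&P_\infty&(Q+1)QM\\
(0,x,t)&P_\infty\text{ or }(0,x',t'),\ \langle x'\rangle=\langle x\rangle&(Q+1)Qk'\\
(0,x,t)&(0,x',t'),\ \langle x'\rangle\ne\langle x\rangle&(Q+1)Q\lambda'
\end{array}
\]
In the first four rows $c$ is determined by the other parameters, and in the last three it is free. In the second row the extra condition is $\operatorname{Tr}(\rho(t-t'))=0$, which holds for exactly one $\rho\in U$ because $\ker\operatorname{Tr}$ is a line over $\mathbb F_Q$. In the third row the extra condition prescribes the value of $\operatorname{Tr}(b\cdot(x-x'))$, an $\mathbb F_Q$-linear function of $b$ onto $\mathbb F_Q$, and it holds for a fraction $Q^{-1}$ of all $b$. In the fourth and the last two rows the conditions on $h$ leave $k'$ or $\lambda'$ choices.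

Define the \emph{type} of a pair $(P,P')$ relative to a flag $\Phi=(P_0,\pi_0)$ as the following data: for each of $P,P'$, whether it equals $P_0$, lies in $\pi_0$ and differs from $P_0$, or lies outside $\pi_0$; whether $P=P'$; and whether $P,P',P_0$ lie on a line. The points $(1,x,t),(1,x',t')$ are collinear with $P_\infty$ exactly when $x=x'$, and $(0,x,t),(0,x',t')$ exactly when $\langle x\rangle=\langle x'\rangle$. So the count in the table is a function $\nu$ of the type relative to $\Phi_0$.

The group $\mathrm{GL}_m(K)$ is transitive on flags. For each flag $\Phi$ choose one $g_\Phi$ with $g_\Phi\Phi_0=\Phi$, and let $\mathcal M_m$ be the union of the multisets $g_\Phi\mathcal N$. Its size is as stated. The type of $(gP,gP')$ relative to $g\Phi$ is the type of $(P,P')$ relative to $\Phi$. Hence $A(P,P')=\sum_\Phi\nu(\text{type of }(P,P')\text{ relative to }\Phi)$, and this sum is unchanged when $(P,P')$ is replaced by $(gP,gP')$. Finally, $\mathrm{GL}_m(K)$ is transitive on points and on ordered pairs of distinct points.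
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ell}]
Let $w$ be the weight given by $\mathcal M_d$, and put $k=k_d$, $\lambda=\lambda_d$, $u=k-\lambda$. Counting pairs (form, zero) and triples (form, zero, another zero) gives $vk=M_d\theta$ and $v(v-1)\lambda=M_d\theta(\theta-1)$. Using $v-1=q[d-1]_q$, Lemma~\ref{lem:herm}(ii) and the recursion for $M_d$,
\[
u=\frac{M_d\,\theta\,(v-\theta)}{v(v-1)}=M_{d-2}\,Q^{3d-6}\,\theta\,(Q^d+1).
\]
The factor $[d]_q$ has canceled, which matters when $d=\ell$. By \eqref{eq:modell},
\[
u\equiv2(d-1)\prod_{\substack{3\le m\le d-2\\m\text{ odd}}}2m(m-1)\pmod\ell .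
\]
Every factor is a positive integer less than $\ell$, because $\ell$ is odd and $d\le\ell$. So $u\not\equiv0$. This is the only use of $d\le\ell$.

Summing Lemma~\ref{lem:herm}(iii) with weights gives $[d-1]_qk=\eta M_d-Q^{d-2}A_w^*(\pi,\pi)$. So $A^*_w(\pi,\pi)$ is constant, and $w$ is uniform of degree $k$ by \eqref{eq:uniform}. We have $A_w(P,P')=\lambda+u[P=P']$, which gives the assertion on $A_w$. From $\sum_{P'}A_w(P,P')=k\theta$ we get $u+v\lambda=k\theta$, that is, $u+d(k-u)\equiv(d-1)k$, or
\[
k\equiv(d-1)u\pmod\ell .
\]
Multiplying Lemma~\ref{lem:herm}(iii) by $w_H\chi_H(P)$ and summing over $H$ gives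
\[
Q^{d-2}B_w(\pi,P)=\eta k-\sum_{P'\in\pi}A_w(P',P)=\eta k-[d-1]_q\lambda-u[P\in\pi],
\]
so $B_w(\pi,P)\equiv(d-1)(k-\lambda)-u[P\in\pi]\equiv k-u[P\in\pi]$. Multiplying instead by $w_H\chi_H^*(\pi')$ with $\pi'\ne\pi$ gives
\[
Q^{d-2}A^*_w(\pi,\pi')=\eta k-\sum_{P\in\pi}B_w(\pi',P)\equiv(d-1)k-\bigl((d-1)k-(d-2)u\bigr),
\]
so $A_w^*(\pi,\pi')\equiv(d-2)u\equiv k-u$.
\end{proof}

\section{The weight modulo $p$: reduction to an identity}\label{sec:p}

In characteristic $p$ the indicator functions are polynomials. Put $s_H(x)=H[x]^{Q-1}$ and $s_H^*(y)=H^*[y]^{Q-1}$; these take the values $0,1\in\mathbb F_p$. For $P=\langle x\rangle$ and $\pi=\pi_y$ we have, in $\mathbb F_p$,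
\[
\chi_H(P)=1-s_H(x),\qquad\chi^*_H(\pi)=1-s^*_H(y),\qquad[P\notin\pi]=(y\cdot x)^{q-1}.
\]
Expanding $A_w$, $A_w^*$, $B_w$ in these terms, we see what to arrange: the weighted sums of $s_H(x)$, $s_H(x)s_H(x')$ and their duals should vanish, and the weighted sum of $s_H(x)s_H^*(y)$ should be a nonzero multiple of $(y\cdot x)^{q-1}$. The last requirement is the hard one.

\begin{proposition}\label{prop:identity}
There are elements $w_H^0\in\mathbb F_p$, $H\in\mathcal H$, such that
\[
\sum_{H\in\mathcal H}w^0_H\,s_H(x)\,s_H^*(y)=(y\cdot x)^{q-1}\qquad\text{for all }x,y\in K^d .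
\]
\end{proposition}

This is proved in Section~\ref{sec:identity}. The other requirements, and uniformity, are obtained by summing over a subgroup of $\mathrm{GL}_d(K)$ that is transitive on points and on hyperplanes and has order prime to $p$, so that the identity survives the summation.

Let $\operatorname{Tr}'(\xi)=\sum_{i<d}\xi^{q^i}$ be the trace from $\mathbb F_{q^d}$ to $K$. Choose a $K$-basis $\omega_1,\dots,\omega_d$ of $\mathbb F_{q^d}$ and let $\omega_1^*,\dots,\omega_d^*$ be the dual basis, $\operatorname{Tr}'(\omega_b\omega_c^*)=\delta_{bc}$. Associate $\xi=\sum_bx_b\omega_b$ with $x\in K^d$ and $\zeta=\sum_by_b\omega_b^*$ with $y\in K^d$. Then $x_b=\operatorname{Tr}'(\omega_b^*\xi)$, $y_b=\operatorname{Tr}'(\omega_b\zeta)$ and $y\cdot x=\operatorname{Tr}'(\zeta\xi)$. For $\gamma\in\mathbb F_{q^d}^*$ let $g_\gamma\in\mathrm{GL}_d(K)$ be the matrix of $\xi\mapsto\gamma\xi$. From $(g_\gamma^\top y)\cdot x=y\cdot g_\gamma x=\operatorname{Tr}'(\gamma\zeta\xi)$ we see that $g_\gamma^\top y$ corresponds to $\gamma\zeta$. So the group $C=\{g_\gamma\}$, of order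 $q^d-1$, is transitive on points and on hyperplanes.

\begin{lemma}\label{lem:vanish}
For $H\in\mathcal H$ and $x,x',y,y'\in K^d$, the sums over $g\in C$ of $s_{gH}(x)$, of $s_{gH}(x)s_{gH}(x')$, of $s^*_{gH}(y)$ and of $s^*_{gH}(y)s^*_{gH}(y')$ are zero in $\mathbb F_p$.
\end{lemma}

\begin{proof}
Write $x^{p^j}$ for the vector with coordinates $x_b^{p^j}$. Since $Q-1=\sum_{i<a}(p-1)p^i$,
\begin{equation}\label{eq:sH}
s_H(x)=\prod_{i<a}\Bigl(\sum_{b,c}H_{bc}^{p^i}\,x_b^{p^i}x_c^{p^{i+a}}\Bigr)^{p-1}.
\end{equation}
So $s_H(x)$ is a linear combination of products $\prod_{j<2a}m_j(x^{p^j})$, where each $m_j$ is a monomial of degree $p-1$. Each $x_b^{p^j}$ is an $\mathbb F_{q^d}$-linear combination of the powers $\xi^{p^jq^i}$, $0\le i<d$. Hence $s_H$ is a linear combination of powers $\xi^\kappa$ with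
\[
\kappa=\sum_{j<2a}\sum_{i<d}\varepsilon_{j,i}\,p^{\,j+2ai},\qquad\varepsilon_{j,i}\ge0,\qquad\sum_i\varepsilon_{j,i}=p-1\ \text{ for each }j .
\]
The $\varepsilon_{j,i}$ are at most $p-1$, so they are the base-$p$ digits of $\kappa$, and their sum is $2a(p-1)$. The number $q^d-1$ has $2ad$ digits, all equal to $p-1$. So $0<\kappa<q^d-1$. If $\kappa,\kappa'$ are two such exponents, then $0<\kappa+\kappa'<2(q^d-1)$, and $\kappa+\kappa'\ne q^d-1$: the number $q^d-1-\kappa$ has digits $p-1-\varepsilon_{j,i}$ with sum $2a(d-1)(p-1)$, which differs from $2a(p-1)$ because $d\geq3$.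

Recall that $\sum_{\gamma\ne0}\gamma^j=0$ in $\mathbb F_{q^d}$ unless $q^d-1$ divides $j$. By \eqref{eq:action}, $s_{g_\gamma H}(x)$ is a combination of terms $\gamma^{-\kappa}\xi^\kappa$, and $s_{g_\gamma H}(x)s_{g_\gamma H}(x')$ is a combination of terms $\gamma^{-\kappa-\kappa'}\xi^\kappa\xi'^{\kappa'}$, with coefficients independent of $\gamma$. The first two sums vanish. For the other two, $s_H^*=s_{H^{-\top}}$ is in the same way a combination of powers $\zeta^\kappa$, and $s^*_{g_\gamma H}(y)$ is obtained by replacing $\zeta$ with $\gamma\zeta$.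
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:p} from Proposition~\ref{prop:identity}]
Lift the $w_H^0$ to nonnegative integers and put $w_H=\sum_{g\in C}w^0_{g^{-1}H}$, so that $\sum_Hw_H\,f(H)=\sum_{g\in C}\sum_Hw_H^0\,f(gH)$ for any function $f$ on $\mathcal H$. The weight $w$ is $C$-invariant, so it is uniform, of some degree $k$, by transitivity and \eqref{eq:uniform}. Put $|w|=\sum_Hw_H$. By Lemma~\ref{lem:vanish}, $A_w(P,P')=\sum_Hw_H(1-s_H(x))(1-s_H(x'))=|w|$ in $\mathbb F_p$, and the same expansion gives $A_w^*(\pi,\pi')=|w|$; taking $P=P'$ shows $k\equiv|w|$. By \eqref{eq:action} and Proposition~\ref{prop:identity},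
\[
\sum_Hw_Hs_H(x)s^*_H(y)=\sum_{g\in C}\bigl((g^\top y)\cdot(g^{-1}x)\bigr)^{q-1}=(q^d-1)(y\cdot x)^{q-1}=-[P\notin\pi].
\]
Hence $B_w(\pi,P)\equiv k-[P\notin\pi]\pmod p$.
\end{proof}

\section{Proof of the identity}\label{sec:identity}

The equations of Proposition~\ref{prop:identity} form a linear system over $\mathbb F_p$, and such a system is solvable over $\mathbb F_p$ if it is solvable over an extension field. So we work over $\mathbb F=\overline{\mathbb F}_p$. In this section $m=p-1$ and $G=\mathrm{SL}_d(K)$.

We must find an invariant function in the span of the $G$-orbit of $s_Is_I^*$. In characteristic zero one would average over $G$. Here $p$ divides $|G|$, and the sum over $G$ may vanish. Instead we lift the problem to a tensor product $\mathbf W$ of modules for the algebraic group $\mathrm{GL}_d(\mathbb F)$ and split it as $\mathbf W=\mathcal T\oplus\mathcal R$, where every nonzero submodule of $\mathcal T$ contains the invariant that we want, and $\mathcal R$ has no trivial composition factor.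

\subsection{Separating the Frobenius twists}

Formula \eqref{eq:sH} suggests treating $x,x^p,\dots,x^{p^{2a-1}}$ as independent variables. Let $W$ be the space of polynomials over $\mathbb F$ in $X=(X_1,\dots,X_d)$ and $Y=(Y_1,\dots,Y_d)$ that are homogeneous of degree $m$ in $X$ and of degree $m$ in $Y$. The group $\mathrm{GL}_d(\mathbb F)$ acts by $(gf)(X,Y)=f(g^{-1}X,g^\top Y)$, and $\sigma=X\cdot Y$ is invariant. For $0\le j<2a$ let $W^{(j)}$ be a copy of $W$ in variables $X^{(j)},Y^{(j)}$, on which $g\in G$ acts through the matrix $g^{(p^j)}$ obtained by raising all entries to the power $p^j$. Let $\mathbf W=\bigotimes_jW^{(j)}$, viewed as a space of polynomials in all the variables, and put $\Pi=\prod_j\sigma_j^m$ with $\sigma_j=X^{(j)}\cdot Y^{(j)}$. For $H\in\mathcal H$ put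
\[
\phi_H=\prod_{i<a}\bigl(X^{(i)\top}H^{(p^i)}X^{(i+a)}\bigr)^m\bigl(Y^{(i)\top}(H^{-\top})^{(p^i)}Y^{(i+a)}\bigr)^m ,
\]
whose $i$th factor lies in $W^{(i)}\otimes W^{(i+a)}$. Since $g^{(p^{i+a})}=\bar g^{(p^i)}$, the formulas $gH=g^{-\top}H\bar g^{-1}$ and $(gH)^{-\top}=gH^{-\top}\bar g^\top$ give $g\phi_H=\phi_{gH}$. Substituting $X^{(j)}=x^{p^j}$ and $Y^{(j)}=y^{p^j}$ sends $\phi_H$ to $s_H(x)s^*_H(y)$, by \eqref{eq:sH}, and sends $\Pi$ to $\prod_j(y\cdot x)^{p^j(p-1)}=(y\cdot x)^{q-1}$. Let $\phi=\phi_I$. If $\Pi=\sum_gc_g\,g\phi=\sum_gc_g\phi_{gI}$ with $c_g\in\mathbb F$, then substitution gives the required identity over $\mathbb F$. So it suffices to prove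
\begin{equation}\label{eq:goal}
\Pi\in\mathbb FG\,\phi .
\end{equation}

We shall use the following remark several times; it holds because Vandermonde matrices are invertible.
\begin{itemize}
\item[(V)] If a subspace is stable under the operators $\sum_{e=0}^st^e\mathcal D_e$ for $s+1$ distinct values $t\in\mathbb F$, then it is stable under each $\mathcal D_e$.
\end{itemize}

\subsection{Splitting $W$}

To split $W$ we use an operator commuting with the group. Let $\Delta=\sum_c\partial_{X_c}\partial_{Y_c}$ and $\Theta=\sigma\Delta$. By the chain rule $\Delta(gf)=\sum_{b,e}\sum_c(g^{-1})_{bc}\,g_{ce}\;g(\partial_{X_b}\partial_{Y_e}f)=g(\Delta f)$, so $\Theta:W\to W$ commutes with $\mathrm{GL}_d(\mathbb F)$, and its generalized eigenspaces are submodules.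

\begin{lemma}\label{lem:charpoly}
The characteristic polynomial of $\Theta$ on $W$ is $\prod_{i=0}^m(z-\mu_i)^{n_i}$, where $\mu_i=m(m+d-1)-c_i$, $c_i=i(i+d-1)$, and $n_0=1$, $n_1=d^2-1$.
\end{lemma}

\begin{proof}
The matrix of $\Theta$ in the monomial basis is the reduction of an integral matrix, so it suffices to work over $\mathbb Q$. Let $\mathcal P_i$ be the space of rational polynomials of bidegree $(i,i)$. For $f\in\mathcal P_i$ the product rule and Euler's formula give $\Delta(\sigma f)=(d+2i)f+\sigma\Delta f$, and induction on $r$ gives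
\begin{equation}\label{eq:delta}
\Delta(\sigma^rf)=r(r-1+d+2i)\,\sigma^{r-1}f+\sigma^r\Delta f .
\end{equation}
For the positive definite inner product in which monomials are orthogonal and $X^\alpha Y^\beta$ has squared norm $\alpha!\,\beta!$, multiplication by a variable is adjoint to the corresponding partial derivative. So multiplication by $\sigma$ is adjoint to $\Delta$, and $\mathcal P_i=\mathcal K_i\oplus\sigma\mathcal P_{i-1}$ with $\mathcal K_i=\ker\Delta\cap\mathcal P_i$. Hence $\mathcal P_m=\bigoplus_{i=0}^m\sigma^{m-i}\mathcal K_i$. By \eqref{eq:delta}, $\Theta$ acts on $\sigma^{m-i}\mathcal K_i$ as the scalar $(m-i)(m+i+d-1)=\mu_i$. Finally $n_i=\dim\mathcal K_i=\dim\mathcal P_i-\dim\mathcal P_{i-1}$.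
\end{proof}

Let $T$ be the generalized eigenspace of $\Theta$ for $\mu_0$, which contains $\sigma^m$, and let $W'$ be the sum of the other generalized eigenspaces, so $W=T\oplus W'$. We want $T$ small. For $1\le i\le p-1$ we have $\mu_i\equiv\mu_0\pmod p$ exactly when $i\equiv1-d$. If $d\equiv1\pmod p$ there is no such $i$ and $T=\mathbb F\sigma^m$; this is the case $p=2$, $d=3$. For odd $p$, an odd $d\ge3$ with $d\equiv1\pmod p$ is at least $2p+1$ and may exceed $\ell$, which Section~\ref{sec:ell} forbids. The choice $d=p$ puts the coincidence at $i=1$, where it can be described by matrices.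

For $R\in M_d(\mathbb F)$ put $f_R=\sigma^{m-1}X^\top RY\in W$. Then $f_I=\sigma^m$ and $gf_R=f_{g^{-\top}Rg^\top}$. By \eqref{eq:delta} with $i=1$ and $\Delta(X^\top RY)=\operatorname{tr}R$, which are identities over $\mathbb Z$, we have $\Theta f_R=\mu_1f_R+(\operatorname{tr}R)f_I$.

\emph{Case $p$ odd, $d=p$.} Here $c_i\equiv i(i-1)$, so $\dim T=n_0+n_1=d^2$. Since $\operatorname{tr}I=d=0$ in $\mathbb F$, the operator $(\Theta-\mu_1)^2$ kills every $f_R$. Hence $T=\{f_R:R\in M_d(\mathbb F)\}$. The eigenvalues of $\Theta$ on $W'$ are the $\mu_i$ with $2\le i\le p-1$.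

\emph{Case $p=2$, $d=3$.} Here $m=1$, $\mu_1=0$, and $W=\{f_R\}$. From $\Theta f_R=(\operatorname{tr}R)\sigma$ and $\operatorname{tr}I=1$ we get $T=\mathbb F\sigma$ and $W'=\{f_R:\operatorname{tr}R=0\}$.

Let $\mathcal T=\bigotimes_jT^{(j)}$, and let $\mathcal R$ be the sum of the products $\bigotimes_jV^{(j)}$ with $V^{(j)}\in\{T^{(j)},W'^{(j)}\}$ and at least one factor $W'^{(j)}$. Then $\mathbf W=\mathcal T\oplus\mathcal R$ as $\mathbb FG$-modules, and $\Pi\in\mathcal T$. Write $\phi=\phi_{\mathcal T}+\phi_{\mathcal R}$.

\begin{lemma}\label{lem:nonzero}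
$\phi_{\mathcal T}\ne0$.
\end{lemma}

\begin{proof}
Each factor of $\phi$ has the form $\tau=(X\cdot Z)^m(Y\cdot U)^m\in W\otimes W$, where the first copy of $W$ has variables $X,Y$ and the second has variables $Z,U$. The projection onto $\mathcal T$ is the tensor product of the projections $W\to T$, so $\phi_{\mathcal T}$ is the product of the $T\otimes T$ components of the factors. It suffices to show that this component of $\tau$ is nonzero. Differentiating,
\[
(\Theta\otimes1)\tau=m^2(X\cdot Y)(Z\cdot U)(X\cdot Z)^{m-1}(Y\cdot U)^{m-1}=(1\otimes\Theta)\tau .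
\]
The operator $\Theta\otimes1-1\otimes\Theta$ preserves the four summands $T\otimes T$, $T\otimes W'$, $W'\otimes T$, $W'\otimes W'$, and it is invertible on the middle two, where its eigenvalues are differences of distinct eigenvalues of $\Theta$. So $\tau\in(T\otimes T)\oplus(W'\otimes W')$. If the first component were zero, the coefficient matrix of $\tau$ in a basis of $W$ would have rank at most $\dim W'<\dim W$. But
\[
\tau=\sum_{|\alpha|=|\beta|=m}\binom m\alpha\binom m\beta\,X^\alpha Y^\beta\otimes Z^\alpha U^\beta
\]
has a diagonal coefficient matrix whose entries are nonzero in $\mathbb F$, because $m<p$.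
\end{proof}

For $p=2$ the component can be written down. The projection $W\to T$ is $f_R\mapsto(\operatorname{tr}R)\sigma$ and $\tau=\sum_{b,c}X_bY_c\otimes Z_bU_c$, so the $T\otimes T$ component is $3\,\sigma\otimes\sigma=\sigma\otimes\sigma$.

\subsection{Submodules of $\mathcal T$}

Let $E_{bc}$ denote the matrix units and $\mathfrak{sl}_d$ the space of traceless matrices in $M_d(\mathbb F)$. For $b\neq c$, $t\in\mathbb F$ and $g=1-tE_{cb}$ we have $g^{-\top}=1+tE_{bc}$ and $g^\top=1-tE_{bc}$, so
\begin{equation}\label{eq:root}
g^{-\top}Rg^\top=R+t\,[E_{bc},R]-t^2E_{bc}RE_{bc},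
\end{equation}
where $[E,R]=ER-RE$.

\begin{lemma}\label{lem:matrices}
Let $\mathcal S$ be a subspace of $M_d(\mathbb F)$ stable under $R\mapsto[E_{bc},R]$ and $R\mapsto E_{bc}RE_{bc}$ for all $b\ne c$. If $\mathcal S$ contains a nonscalar matrix, then $\mathcal S\supseteq\mathfrak{sl}_d$. For odd $p$ the second stability condition follows from the first.
\end{lemma}

\begin{proof}
The last assertion holds because $[E_{bc},[E_{bc},R]]=-2E_{bc}RE_{bc}$. Let $R\in\mathcal S$ be nonscalar. If $R_{cb}\ne0$ for some $b\ne c$, then $E_{bc}RE_{bc}=R_{cb}E_{bc}$. Otherwise $R$ is diagonal with $R_{bb}\neq R_{cc}$ for some $b,c$, and $[E_{bc},R]=(R_{cc}-R_{bb})E_{bc}$. In both cases some $E_{bc}$ with $b\neq c$ lies in $\mathcal S$. For $e\notin\{b,c\}$ we have $[E_{eb},E_{bc}]=E_{ec}$ and $[E_{ce},E_{bc}]=-E_{be}$, so either index can be changed to any third value. To reach $E_{b'c'}$ with $b'\ne c'$ from $E_{bc}$: if $b'\ne c$, change the first index to $b'$ and then the second to $c'$; if $b'=c$, first change the second index to some $e\notin\{b,c\}$, which exists as $d\ge3$.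 Finally $[E_{bc},E_{cb}]=E_{bb}-E_{cc}$.
\end{proof}

\begin{lemma}\label{lem:socle}
Every nonzero $\mathbb FG$-submodule $\mathcal N$ of $\mathcal T$ contains $\Pi$.
\end{lemma}

\begin{proof}
For $p=2$ we have $\mathcal T=\mathbb F\Pi$. Let $p$ be odd and identify each $T^{(j)}$ with $M_d(\mathbb F)$, so that $\Pi=I\otimes\dots\otimes I$. The group $G$ acts on all tensor positions at once, and the first step is to extract operators acting on one position only. For $t\in K$ the element $1-tE_{cb}\in G$ acts on $T^{(j)}$ by \eqref{eq:root} with $t^{p^j}$ in place of $t$. Expanding the tensor product gives terms with coefficients $t^e$, $e=\sum_je_jp^j$, $e_j\in\{0,1,2\}$. Since $2\le p-1$, the $e_j$ are the base-$p$ digits of $e$; so $0\le e\le q-1$, and different digit strings give different $e$. The coefficient of $t^{p^j}$ is therefore $R\mapsto[E_{bc},R]$ acting in position $j$ alone. By (V), applied to the $q$ values $t\in K$, the subspace $\mathcal N$ is stable under this operator, and hence under the action in position $j$ of the unital algebra $\mathcal U$ generated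 by the maps $R\mapsto[E_{bc},R]$, $b\neq c$.

Every nonzero $\mathcal U$-submodule of $M_d(\mathbb F)$ contains $I$: either it consists of scalar matrices, or it contains $\mathfrak{sl}_d$ by Lemma~\ref{lem:matrices}, and $I\in\mathfrak{sl}_d$ because $d=p$. So $\mathbb FI$ is the only simple $\mathcal U$-submodule. A simple submodule of a direct sum $M_d(\mathbb F)^s$ projects to each summand with image zero or simple, so it lies in $(\mathbb FI)^s$.

Let $0\neq z\in\mathcal N$ and write $z=\sum_{r=1}^sA_r\otimes B_r$ with $A_r\in T^{(0)}$, not all zero, and linearly independent $B_r\in\bigotimes_{j>0}T^{(j)}$. The submodule $\mathcal U(A_1,\dots,A_s)$ of $M_d(\mathbb F)^s$ contains a simple submodule, so some element of $\mathcal U$ sends $(A_r)_r$ to a nonzero tuple $(\beta_rI)_r$. Applying it in position $0$ gives $0\neq I\otimes\sum_r\beta_rB_r\in\mathcal N$. Repeating this in positions $1,\dots,2a-1$ does not change the factors $I$ already obtained, and ends with a nonzero multiple of $\Pi$.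
\end{proof}

\subsection{Composition factors of $\mathcal R$}

We recall the standard facts on rational modules of $\mathrm{GL}_d(\mathbb F)$, that is, finite-dimensional modules whose matrix entries are polynomials in the $g_{bc}$ and $(\det g)^{-1}$; $W$ and its subquotients are such modules. A vector has \emph{weight} $\lambda\in\mathbb Z^d$ if $\operatorname{diag}(t_1,\dots,t_d)$ multiplies it by $\prod_bt_b^{\lambda_b}$, and every rational module is the direct sum of its weight spaces. A weight is \emph{dominant} if $\lambda_1\ge\dots\ge\lambda_d$. The simple rational modules are the modules $L(\lambda)$, $\lambda$ dominant, where $L(\lambda)$ contains a nonzero vector of weight $\lambda$ fixed by all upper unitriangular matrices; $L(0)$ is trivial. They remain simple over $\mathrm{SL}_d(\mathbb F)$, where $L(\lambda)$ depends only on the differences $\lambda_b-\lambda_{b+1}$. A dominant weight is \emph{restricted} if $\lambda_b-\lambda_{b+1}\le p-1$ for all $b$. The twist $L^{[j]}$ is the space $L$ with $g$ acting through $g^{(p^j)}$.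

\begin{theorem}[Steinberg \cite{Steinberg}; see also {\cite[Ch.~2]{Humphreys}}]\label{thm:steinberg}
Let $s\ge1$. For restricted weights $\lambda^0,\dots,\lambda^{s-1}$, the module $\bigotimes_{j<s}L(\lambda^j)^{[j]}$ is simple over $\mathrm{SL}_d(\mathbb F_{p^s})$. Two such modules are isomorphic only if the differences $\lambda_b^j-\lambda_{b+1}^j$ agree for all $j$ and $b$.
\end{theorem}

To apply the theorem we must know that the composition factors of $W$ have restricted highest weights. The monomial $X^\alpha Y^\beta$ has weight $\beta-\alpha$ with $|\alpha|=|\beta|=p-1$. So every weight of $W$ has coordinate sum $0$, its positive coordinates sum to at most $p-1$, and its negative coordinates sum to at least $-(p-1)$.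

\begin{lemma}\label{lem:restricted}
Let $p$ be odd. A dominant weight of $W$ that is not restricted equals $(1,\dots,1,-(p-1))$ or $(p-1,-1,\dots,-1)$.
\end{lemma}

\begin{proof}
Let $\lambda_b-\lambda_{b+1}\ge p$ and put $\gamma=\lambda_b$, $\delta=-\lambda_{b+1}$. All coordinates have absolute value at most $p-1$, so $\gamma,\delta\geq1$. By dominance $b\gamma\le p-1$ and $(d-b)\delta\le p-1$. Using $\gamma\delta\ge\gamma+\delta-1$ and $\gamma+\delta\geq p$,
\[
d\le(p-1)\,\frac{\gamma+\delta}{\gamma\delta}\le(p-1)\,\frac{\gamma+\delta}{\gamma+\delta-1}\le p .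
\]
Since $d=p$, equality holds throughout: $\gamma+\delta=p$, one of $\gamma,\delta$ is $1$, $b\gamma=p-1$ and $(d-b)\delta=p-1$. If $\gamma=1$, then $b=p-1$, the first $p-1$ coordinates are positive with sum at most $p-1$, and $\lambda$ is the first weight. If $\delta=1$, then $b=1$, the last $p-1$ coordinates are negative with sum at least $-(p-1)$, and $\lambda$ is the second weight.
\end{proof}

For odd $p$, three highest weights must be excluded from $W'$: the weight $0$ and these two. One invariant, the scalar of the Casimir operator, excludes all three.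

\begin{lemma}\label{lem:factors}
Every $\mathrm{GL}_d(\mathbb F)$-composition factor of $T$ is $L(\lambda)$ with $\lambda$ restricted, and every composition factor of $W'$ is $L(\lambda)$ with $\lambda$ restricted and $\lambda\ne0$.
\end{lemma}

\begin{proof}
Let $\epsilon_b$ be the standard basis of $\mathbb Z^d$. The polynomial $f_{E_{bc}}$ has weight $\epsilon_c-\epsilon_b$, so the dominant weights of $\{f_R\}$ are $0$ and $(1,0,\dots,0,-1)$. Both are restricted, as $d\geq3$. This settles $T$.

Let $p=2$. A nonzero submodule of $W'$ corresponds to a space of traceless matrices which, by \eqref{eq:root} and (V), satisfies the stability conditions of Lemma~\ref{lem:matrices}. A nonzero traceless $3\times3$ matrix is nonscalar, since $\operatorname{tr}(cI)=3c=c$. So the submodule is all of $W'$. Thus $W'$ is simple of dimension $8$, and $W'=L((1,0,-1))$.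

Let $p$ be odd. Put $e_{bc}=-X_c\partial_{X_b}+Y_b\partial_{Y_c}$ for all $b,c$. For $b\ne c$, the element $1+tE_{bc}$ substitutes $X_b-tX_c$ for $X_b$ and $Y_c+tY_b$ for $Y_c$, so it acts on $W$ as a polynomial in $t$ with linear coefficient $e_{bc}$. The operator $e_{bb}$ multiplies a vector of weight $\lambda$ by $\lambda_b$. Hence, by (V) and the weight decomposition, all $e_{bc}$ preserve all submodules of $W$. Let $\Omega=\sum_{b,c}e_{bc}e_{cb}$. On $W$,
\[
\sum_{b,c}X_c\partial_{X_b}X_b\partial_{X_c}=d\sum_cX_c\partial_{X_c}+\sum_{b,c}X_bX_c\partial_{X_b}\partial_{X_c}=dm+m(m-1),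
\]
the sum $\sum_{b,c}Y_b\partial_{Y_c}Y_c\partial_{Y_b}$ has the same value by the same computation, and each of the two mixed sums equals $-\sigma\Delta$. So $\Omega=2m(m+d-1)-2\Theta$. It follows that $\Omega$ commutes with $\mathrm{GL}_d(\mathbb F)$ and that its eigenvalues on $W'$ are $2c_i\equiv2i(i-1)$ with $2\le i\le p-1$, all nonzero in $\mathbb F$.

By Schur's lemma $\Omega$ acts on a composition factor $L(\lambda)$ of $W'$ as a scalar, which is one of these eigenvalues. We compute it on the vector $z$ of weight $\lambda$ fixed by the upper unitriangular matrices. For $b<c$ we have $(1+tE_{bc})z=z$ for all $t\in\mathbb F$, so $e_{bc}z=0$. The commutator relation $e_{bc}e_{cb}-e_{cb}e_{bc}=e_{bb}-e_{cc}$, which holds for the $X$-parts and the $Y$-parts separately, gives $e_{bc}e_{cb}z=(\lambda_b-\lambda_c)z$. So the scalar is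
\[
\sum_b\lambda_b^2+\sum_{b<c}(\lambda_b-\lambda_c).
\]
It is $0$ for $\lambda=0$. For each weight in Lemma~\ref{lem:restricted} the first sum is $(p-1)+(p-1)^2=p(p-1)$ and the second has $p-1$ nonzero terms equal to $p$, so the scalar is $0$ in $\mathbb F$. Hence none of the three weights occurs.
\end{proof}

\begin{lemma}\label{lem:notrivial}
The $\mathbb FG$-module $\mathcal R$ has no trivial composition factor.
\end{lemma}

\begin{proof}
Composition series of $T$ and $W'$ filter each summand $\bigotimes_jV^{(j)}$ of $\mathcal R$ by $G$-submodules with sections $\bigotimes_{j<2a}L(\lambda^j)^{[j]}$. By Lemma~\ref{lem:factors} all $\lambda^j$ are restricted and some $\lambda^j$ is nonzero. A nonzero weight with coordinate sum $0$ is not constant, so some difference $\lambda^j_b-\lambda^j_{b+1}$ is nonzero. By Theorem~\ref{thm:steinberg} with $s=2a$, each section is simple over $G$ and is not isomorphic to the trivial module $\bigotimes_jL(0)^{[j]}$. The Jordan--H\"older theorem finishes the proof.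
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Proposition~\ref{prop:identity}]
We prove \eqref{eq:goal} by finding an element of $\mathbb FG$ that removes the component $\phi_{\mathcal R}$ and keeps $\phi_{\mathcal T}$. Suppose that every element of $\mathbb FG$ annihilating $\phi_{\mathcal R}$ also annihilates $\phi_{\mathcal T}$. Then $z\phi_{\mathcal R}\mapsto z\phi_{\mathcal T}$ is a well-defined surjection $\mathbb FG\phi_{\mathcal R}\to\mathbb FG\phi_{\mathcal T}$. By Lemmas~\ref{lem:nonzero} and~\ref{lem:socle} the target contains the trivial module $\mathbb F\Pi$, so $\mathcal R$ has a trivial composition factor, contrary to Lemma~\ref{lem:notrivial}. Hence there is $z\in\mathbb FG$ with $z\phi_{\mathcal R}=0$ and $z\phi_{\mathcal T}\neq0$. Then $\mathbb FGz\phi=\mathbb FGz\phi_{\mathcal T}$ is a nonzero submodule of $\mathcal T$ contained in $\mathbb FG\phi$, and it contains $\Pi$ by Lemma~\ref{lem:socle}.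
\end{proof}

With Proposition~\ref{prop:identity}, both Propositions~\ref{prop:ell} and~\ref{prop:p} are established, and the proof of Theorem~\ref{thm:main} given in Section~\ref{sec:herm} is complete.

\begin{thebibliography}{9}

\bibitem{Humphreys}
J.~Humphreys, \emph{Modular Representations of Finite Groups of Lie Type}.

\bibitem{LAMC}
\emph{Linear Algebra Methods in Combinatorics},\\
\texttt{https://urmh.edu.mx/linear-algebra-methods-in-combinatorics\_Yjo3Nzo3.pdf}

\bibitem{Steinberg}
R.~Steinberg, \emph{Representations of algebraic groups}, Nagoya Math. J. \textbf{22} (1963).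

\end{thebibliography}
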